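\title{Standard diagonals of regular limit algebras need not be automorphically conjugate}

\begin{abstract}
A standard diagonal of a limit of digraph algebras is the abelian algebra spanned by the diagonal units of a nested system of matrix units. We show that two standard diagonals of a regular non-selfadjoint AF operator algebra need not be conjugate by a star-extendible automorphism. The example has a UHF enveloping algebra. It is built from the Mermin--Peres magic square, which yields embeddings back and forth between the digraph algebras of two non-isomorphic posets with $42$ elements: no single embedding respects matrix units, but every composition of two consecutive ones does. The odd and the even terms of the resulting chain give two standard diagonals of one algebra, and an order invariant of the pair (algebra, diagonal) recovers the two posets. A variant has a simple enveloping algebra and $2^{\aleph_0}$ pairwise non-conjugate standard diagonals, the largest possible number.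
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Limit algebras and standard diagonals}
Let $B_1\subseteq B_2\subseteq\cdots$ be finite-dimensional $C^*$-algebras, with inclusions that need not be unital, and let $\mathcal B=\overline{\bigcup_k B_k}$ be the resulting AF $C^*$-algebra. Let $A_k\subseteq B_k$ be subalgebras, not necessarily self-adjoint, with $A_k\subseteq A_{k+1}$, and suppose that $\mathcal A=\overline{\bigcup_k A_k}$ generates $\mathcal B$ as a $C^*$-algebra. Then $\mathcal A$ is called an \emph{AF operator algebra} or \emph{limit algebra}. We call $\mathcal B$ its \emph{enveloping algebra} and the chain $(A_k\subseteq B_k)_k$ a \emph{presentation} of $\mathcal A$; the algebra is \emph{non-selfadjoint} if $\mathcal A\ne\mathcal B$. One algebra has many presentations. In particular every subsequence of a presentation is again a presentation, and this freedom is what we shall exploit.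

A \emph{system of matrix units} for a finite-dimensional $C^*$-algebra $B$ is the linear basis $\{e_{ij}\}$ of $B$ that corresponds to the elementary matrices under a $*$-isomorphism of $B$ with an algebra $M_{m_1}\oplus\dots\oplus M_{m_r}$ of block diagonal matrices; the $e_{ii}$ are the \emph{diagonal units}. A \emph{nested system of matrix units} for a presentation is a choice of a system $\{e^k_{ij}\}$ for each $B_k$ such that
\begin{itemize}
\item[(N1)] every matrix unit of $B_k$ is a sum of matrix units of $B_{k+1}$, and every diagonal unit of $B_k$ is a sum of diagonal units of $B_{k+1}$;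
\item[(N2)] $A_k$ is spanned by the matrix units of $B_k$ that it contains, and it contains all diagonal units of $B_k$.
\end{itemize}
Condition (N2) says that $A_k$ is a \emph{digraph algebra}: it is described by the reflexive and transitive relation $\{(i,j):e^k_{ij}\in A_k\}$. Condition (N1) says that the inclusions are combinatorial as well. The closed linear span $C$ of all diagonal units is a maximal abelian self-adjoint subalgebra (masa) of $\mathcal B$ contained in $\mathcal A$. A subalgebra of $\mathcal A$ that arises in this way, from some presentation and some nested system, is a \emph{standard diagonal} of $\mathcal A$, and $\mathcal A$ is \emph{regular} if it has one.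

A standard diagonal is a choice of coordinates, and one wants to know whether the combinatorial data read off in these coordinates depend on the choice. An automorphism of $\mathcal A$ is \emph{star-extendible} if it is isometric and extends to a $*$-automorphism of $\mathcal B$, and two standard diagonals are \emph{automorphically conjugate} if a star-extendible automorphism maps one onto the other. The following problem is posed in \cite{failure}.

\medskip
\noindent\textbf{Question.} \emph{Are any two standard diagonals of a regular non-selfadjoint AF operator algebra automorphically conjugate?}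
\medskip

The simplest cases suggest a positive answer. Every standard diagonal lies in the $C^*$-algebra $\mathcal A\cap\mathcal A^*$. If $\mathcal B$ is finite-dimensional, two standard diagonals are masas of the finite-dimensional $C^*$-algebra $\mathcal A\cap\mathcal A^*$, so a unitary $u\in\mathcal A\cap\mathcal A^*$ conjugates one onto the other, and $b\mapsto ubu^*$ preserves $\mathcal A$. If $\mathcal A\cap\mathcal A^*$ is itself a standard diagonal $C$, then any standard diagonal $C'$ is contained in $C$ and equals $C$ by maximality. At the other extreme, $\mathcal A=\mathcal B$, it is known that any two standard diagonals are conjugate by an approximately inner automorphism. In between, it is known that approximately inner automorphisms do not suffice: there is a regular limit algebra with two standard diagonals that no approximately inner automorphism of that algebra conjugates. This leaves room for other automorphisms to do the job.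

\subsection*{Results}
The answer is negative. Recall that $\mathcal B$ is \emph{UHF} if it is the closure of a chain of full matrix algebras $M_{m_1}\subseteq M_{m_2}\subseteq\cdots$ with unital inclusions; its \emph{type} is the formal limit of the integers $m_1\mid m_2\mid\cdots$.

\begin{theorem}\label{thm:main}
There is a regular non-selfadjoint AF operator algebra $\mathcal A$, whose enveloping algebra is UHF of type $42\cdot 4^\infty$, with standard diagonals $C_{\mathrm{odd}}$ and $C_{\mathrm{even}}$ such that no star-extendible automorphism of $\mathcal A$ maps $C_{\mathrm{odd}}$ onto $C_{\mathrm{even}}$.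
\end{theorem}

\begin{theorem}\label{thm:many}
\begin{itemize}
\item[(a)] For every finite $n\ge1$ there is a regular limit algebra whose enveloping algebra is UHF of type $42n\cdot2^\infty$ and which has at least $2^n$ standard diagonals, no two of which are automorphically conjugate.
\item[(b)] There is a regular limit algebra whose enveloping algebra is simple and which has $2^{\aleph_0}$ standard diagonals, no two of which are automorphically conjugate. This is the maximal possible number of standard diagonals.
\item[(c)] In Theorem~\ref{thm:main} and in \textup{(a)}, the diagonals are not conjugate even by completely isometric algebra automorphisms of $\mathcal A$, with no star-extendibility assumed.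
\end{itemize}
\end{theorem}

\subsection*{The plan}
We construct a chain $A_1\subseteq A_2\subseteq\cdots$ of digraph algebras in which the odd terms are built on a poset $G_0$ and the even terms on a poset $G_1\not\cong G_0$. The inclusions $A_k\subseteq A_{k+1}$ violate (N1), but the inclusions $A_k\subseteq A_{k+2}$ satisfy it, so the odd and the even subsequence each produce a standard diagonal. Section~\ref{sec:toy} shows this two-step phenomenon on a poset with four elements. Section~\ref{sec:invariant} attaches to a pair $(\mathcal A,C)$ a family of posets that is invariant under conjugacy and that recovers the poset on which a chain is built. Section~\ref{sec:maps} describes the embeddings, Section~\ref{sec:posets} the posets $G_0$ and $G_1$, and Section~\ref{sec:magic} the embeddings between them that come from the magic square. The two theorems are proved in Sections~\ref{sec:main} and~\ref{sec:many}.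

\subsection*{Notation}
We write $\mathbb Z_2=\{0,1\}$ with addition modulo $2$, and $M(N)$ for the algebra of all operators on a nonzero finite-dimensional Hilbert space $N$. If $S$ is an orthonormal basis of $N$, the corresponding matrix units are $E_{aa'}$, $a,a'\in S$, and we also write $M_S$ for $M(N)$. For a finite poset $\Gamma$, let $M_\Gamma$ be the full matrix algebra with units $e_{xx'}$, $x,x'\in\Gamma$, and
\[
A(\Gamma)=\operatorname{span}\{e_{xx'}:x\le x'\}.
\]
For the chain $1<\dots<m$ this is the algebra of upper triangular matrices. A poset is \emph{connected} if any two elements are joined by a path of consecutively comparable elements. If $\Gamma$ is connected, then $A(\Gamma)\otimes M(N)$ generates $M_\Gamma\otimes M(N)$ as a $C^*$-algebra: with adjoints we obtain $e_{xx'}\otimes T$ for all comparable $x,x'$, and products along paths give all pairs. The Pauli matrices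
\[
X=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad Y=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\qquad Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}
\]
are self-adjoint unitaries that pairwise anticommute, and $ZX=iY=-XZ$.

\section{An irregular embedding whose square is regular}\label{sec:toy}

Let $\Gamma$ be the poset with the four elements $(v,s)$, $v\in\{1,2\}$, $s\in\mathbb Z_2$, and the strict relations $(1,s)<(2,t)$ for all $s,t$. Every $c:\{1,2\}\to\mathbb Z_2$ gives an automorphism $(v,s)+c=(v,s+c(v))$, a \emph{shift}. A direct sum of shifts, $e_{xx'}\mapsto\sum_c e_{x+c,x'+c}\otimes E_{cc}$, is the typical embedding that satisfies (N1). We now let the amount of shift be decided by operators that do not commute. Put $O_1=X$, $O_2=Z$ and let $P_v(r)=\frac12(1+(-1)^rO_v)$ be the spectral projections of $O_v$. Define $\varphi:M_\Gamma\to M_\Gamma\otimes M_2$ by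
\begin{equation}\label{eq:toy}
\varphi\big(e_{(v,s),(v',s')}\big)=\sum_{t,t'\in\mathbb Z_2}e_{(v,t),(v',t')}\otimes P_v(s+t)\,P_{v'}(s'+t').
\end{equation}
This is the map $S\mapsto W(S\otimes1)W^*$, where $W=\sum_{v,s,t}e_{(v,t),(v,s)}\otimes P_v(s+t)$. Over the pair $\{(v,0),(v,1)\}$ the operator $W$ equals $1\otimes P_v(0)+F\otimes P_v(1)$ with $F$ the flip of the two elements, so $W$ is unitary and $\varphi$ is a unital $*$-homomorphism. It maps $A(\Gamma)$ into $A(\Gamma)\otimes M_2$: the image of $e_{(v,s),(v,s)}$ is $\sum_te_{(v,t),(v,t)}\otimes P_v(s+t)$ because $P_v(0)P_v(1)=0$, and the image of $e_{(1,s),(2,s')}$ involves only the units $e_{(1,t),(2,t')}$.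

\emph{One step is irregular.} No systems of matrix units satisfy (N1) and (N2) for this inclusion. By (N2) the diagonal of $M_\Gamma$ would lie in $A(\Gamma)\cap A(\Gamma)^*$, so the matrix units of $M_\Gamma$ would be unimodular multiples of the $e_{xx'}$. The diagonal of $M_\Gamma\otimes M_2$ would be a masa contained in $\bigoplus_ye_{yy}\otimes M_2$, so it would contain the projections $e_{yy}\otimes1$, which commute with it. By (N1), a unimodular multiple of $\varphi(e_{xx'})$ would be a partial permutation matrix (Lemma~\ref{lem:perm} below), and so would its cut-down by two diagonal projections. Hence every block in \eqref{eq:toy} would be a partial isometry. But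
\[
P_1(0)P_2(0)=\frac12\begin{pmatrix}1&1\\1&1\end{pmatrix}\begin{pmatrix}1&0\\0&0\end{pmatrix}=\frac12\begin{pmatrix}1&0\\1&0\end{pmatrix}
\]
has norm $1/\sqrt2$.

\emph{Two steps are regular.} Apply \eqref{eq:toy} again to the factor $M_\Gamma$, with a new copy of $M_2$ on the right. The block of the image of $e_{(v,s),(v',s')}$ at $e_{(v,t),(v',t')}$ is
\[
\sum_{r,r'}P_v(s+r)P_{v'}(s'+r')\otimes P_v(r+t)P_{v'}(r'+t')=\tilde P_v(s+t)\,\tilde P_{v'}(s'+t'),
\]
where
\begin{equation}\label{eq:double}
\tilde P_v(m)=\sum_{r}P_v(r)\otimes P_v(r+m)=\tfrac12\big(1+(-1)^m\,O_v\otimes O_v\big).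
\end{equation}
So the two-step map has the form \eqref{eq:toy} with $X\otimes X$ and $Z\otimes Z$ in place of $X$ and $Z$, and these commute, since the two signs from $XZ=-ZX$ cancel. With $\delta_0,\delta_1$ the standard basis of $\mathbb C^2$, the four vectors
\begin{equation}\label{eq:bell}
\tfrac1{\sqrt2}(\delta_0\otimes\delta_0\pm\delta_1\otimes\delta_1),\qquad\tfrac1{\sqrt2}(\delta_0\otimes\delta_1\pm\delta_1\otimes\delta_0)
\end{equation}
are joint eigenvectors of $(X\otimes X,Z\otimes Z)$ with eigenvalues $(\pm1,1)$ and $(\pm1,-1)$. Label each vector by the function $c$ for which the eigenvalue of $O_v\otimes O_v$ is $(-1)^{c(v)}$. In this basis the two-step map is $e_{xx'}\mapsto\sum_ce_{x+c,x'+c}\otimes E_{cc}$, the direct sum of the four shifts.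

Iterating $\varphi$ gives a chain $A(\Gamma)\otimes M_2^{\otimes(k-1)}$, $k\ge1$, whose odd terms and whose even terms each carry a nested system of matrix units. Here both subsequences are built on the same poset, and the invariant of Section~\ref{sec:invariant} does not tell the two diagonals apart. What remains is to find an embedding of this kind between the algebras of two posets that are not isomorphic, and to show that a diagonal remembers its poset.

\section{The component posets of a standard diagonal}\label{sec:invariant}

An automorphism that carries one diagonal onto another has no reason to carry matrix units to matrix units. An invariant of the pair $(\mathcal A,C)$ must therefore be defined without matrix units; to be useful, it must be computable with them. We define a preorder on the characters of $C$ by means of partial isometries in $\mathcal A$ that normalize $C$, and then show that matrix units alone produce the same preorder.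

Fix a presentation $(A_k\subseteq B_k)_k$ with a nested system of matrix units. Let $C_k$ be the span of the diagonal units of $B_k$, so that $C_k\subseteq C_{k+1}$ by (N1) and $C=\overline{\bigcup_kC_k}$. The unit $1_k$ of $B_k$ is the sum of the diagonal units of $B_k$, and $(1_k)$ is an approximate unit of $\mathcal B$. Let $\widehat C$ be the set of characters of $C$, that is, of nonzero $*$-homomorphisms $C\to\mathbb C$.

\begin{lemma}\label{lem:characters}
For $\xi\in\widehat C$ and all large $k$ there is exactly one diagonal unit $d_k(\xi)$ of $B_k$ with $\xi(d_k(\xi))=1$. The projections $d_k(\xi)$ decrease, and every tail of the sequence determines $\xi$. Conversely, every decreasing sequence $(g_k)_{k\ge k_0}$ of diagonal units $g_k\in B_k$ is of the form $g_k=d_k(\xi)$.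
\end{lemma}

\begin{proof}
Since $\xi\ne0$ and $(1_k)$ is an approximate unit, $\xi(1_k)=1$ for large $k$; as $1_k$ is the sum of the diagonal units of $B_k$ and $\xi$ takes the values $0,1$ on projections, exactly one summand has value $1$. The same argument applied to $d_k(\xi)$, a sum of diagonal units of $B_{k+1}$, shows that $d_{k+1}(\xi)$ is one of the summands. For $c\in C_k$ we have $c\,d_k(\xi)=\xi(c)d_k(\xi)$, so $d_k(\xi)$ determines $\xi$ on $C_k$. Conversely, given $(g_k)$, define $\xi_k$ on $C_k$ by $cg_k=\xi_k(c)g_k$. For $c\in C_k$ we have $cg_{k+1}=cg_kg_{k+1}=\xi_k(c)g_{k+1}$, so these characters are compatible, and they extend by continuity to a character of $C$.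
\end{proof}

A partial isometry $w\in\mathcal B$ \emph{normalizes} $C$ if $wCw^*\subseteq C$ and $w^*Cw\subseteq C$. Then $w^*w=\lim_kw^*1_kw$ and $ww^*=\lim_k w1_kw^*$ lie in $C$. If $\xi(w^*w)=1$, put
\[
(w\cdot\xi)(c)=\xi(w^*cw),\qquad c\in C.
\]
This map is multiplicative, because $ww^*\in C$ commutes with $c'\in C$ and so $w^*cw\,w^*c'w=w^*cc'\,ww^*w=w^*cc'w$. It is nonzero, because $(w\cdot\xi)(ww^*)=\xi(w^*w)=1$. So $w\cdot\xi\in\widehat C$.

\begin{definition}\label{def:order}
Write $\eta\preceq\xi$ if $\eta=w\cdot\xi$ for some partial isometry $w\in\mathcal A$ that normalizes $C$ and satisfies $\xi(w^*w)=1$.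
\end{definition}

The relation $\preceq$ is reflexive: take $w=d_k(\xi)$, which lies in $\mathcal A$ by (N2). It is transitive. Let $\eta=w_2\cdot\xi$ and $\zeta=w_1\cdot\eta$, and put $w=w_1w_2\in\mathcal A$, $p=w_1^*w_1$, $q=w_2w_2^*$. The projections $p,q\in C$ commute, so $(w^*w)^2=w_2^*pqpw_2=w_2^*pqw_2=w_2^*pw_2=w^*w$ and $w$ is a partial isometry. It normalizes $C$, it satisfies $\xi(w^*w)=\eta(p)=1$, and $\zeta(c)=\eta(w_1^*cw_1)=\xi(w^*cw)$.

Thus $\preceq$ is a preorder on $\widehat C$. A \emph{component} is a class of the equivalence relation generated by $\preceq$. Write $\eta\approx\xi$ if $\eta\preceq\xi$ and $\xi\preceq\eta$. On the quotient of a component by $\approx$ the preorder induces a partial order; these posets are the \emph{component posets} of $(\mathcal A,C)$. Dividing by $\approx$ discards what is reversible in $\mathcal A$ and keeps the one-way relations.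

\begin{proposition}\label{prop:invariance}
\begin{itemize}
\item[(a)] If the standard diagonals $C$ and $C'$ of $\mathcal A$ are automorphically conjugate, then $(\mathcal A,C)$ and $(\mathcal A,C')$ have the same component posets up to isomorphism.
\item[(b)] If some component poset of $(\mathcal A,C)$ has more than one element, then $\mathcal A\ne\mathcal B$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $\theta$ be a $*$-automorphism of $\mathcal B$ with $\theta(\mathcal A)=\mathcal A$ and $\theta(C)=C'$. It maps the partial isometries in $\mathcal A$ that normalize $C$ onto those that normalize $C'$, and $\theta(w)\cdot(\xi\circ\theta^{-1})=(w\cdot\xi)\circ\theta^{-1}$, since both sides send $c'\in C'$ to $\xi(w^*\theta^{-1}(c')w)$. So $\xi\mapsto\xi\circ\theta^{-1}$ is an isomorphism of preordered sets $\widehat C\to\widehat{C'}$.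

(b) Suppose $\mathcal A=\mathcal B$ and $\eta=w\cdot\xi$. Then $w^*\in\mathcal A$, $\eta(ww^*)=1$, and $(w^*\cdot\eta)(c)=\xi(w^*w\,c\,w^*w)=\xi(c)$. So $\preceq$ is symmetric and each component is a single $\approx$-class.
\end{proof}

We turn to the computation of $\preceq$. A \emph{partial permutation matrix} is a matrix with entries in $\{0,1\}$ and at most one entry $1$ in each row and each column.

\begin{lemma}\label{lem:perm}
Let $u$ be a matrix unit of $B_k$ and $j\ge k$. In the matrix units of $B_j$, $u$ is a partial permutation matrix. Consequently $u$ normalizes $C$; if $g\le u^*u$ is a diagonal unit of $B_j$, then so is $ugu^*$; and if $\xi(u^*u)=1$, then $d_k(\xi)=u^*u$ and $d_j(u\cdot\xi)=u\,d_j(\xi)\,u^*$ for all $j\ge k$.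
\end{lemma}

\begin{proof}
By (N1) the entries $u_{rp}$ of $u$ in $B_j$ are nonnegative, and $u^*u$, $uu^*$ are diagonal projections. For $p\neq q$ the equation $0=(u^*u)_{pq}=\sum_ru_{rp}u_{rq}$ shows that no row has two nonzero entries; $uu^*$ gives the same for columns. A nonzero entry $u_{rp}$ then satisfies $u_{rp}^2=(u^*u)_{pp}=1$. A partial permutation matrix normalizes $C_j$ and conjugates a diagonal unit below $u^*u$ to a diagonal unit; since this holds for all $j\ge k$, $u$ normalizes $C$. If $\xi(u^*u)=1$, then the diagonal unit $u^*u$ is $d_k(\xi)$, so $g=d_j(\xi)\le u^*u$ and $(u\cdot\xi)(ugu^*)=\xi(u^*u\,g\,u^*u)=1$.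
\end{proof}

\begin{lemma}\label{lem:units}
We have $\eta\preceq\xi$ if and only if, for some $k$, there is a matrix unit $u$ of $B_k$ with $u\in A_k$, $\xi(u^*u)=1$ and $\eta=u\cdot\xi$.
\end{lemma}

\begin{proof}
Sufficiency follows from Lemma~\ref{lem:perm}. Conversely let $\eta=w\cdot\xi$ as in Definition~\ref{def:order}. We approximate $w$ by an element of some $A_k$ and extract one matrix unit from it; the point is to show that this unit moves $\xi$ to $\eta$ at all later levels and not only at level $k$. Choose $k$ and $a\in A_k$ with $\|w-a\|<1$ and such that $g_j=d_j(\xi)$ and $g'_j=d_j(\eta)$ are defined for all $j\ge k$. For $j\ge k$,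
\[
\xi\big((g_j'wg_j)^*(g_j'wg_j)\big)=\xi(g_j)\,\xi(w^*g'_jw)\,\xi(g_j)=\eta(g'_j)=1 .
\]
Hence $\|g'_jwg_j\|\geq1$, and $\|w-a\|<1$ gives $g'_jag_j\ne0$ for all $j\ge k$. For $j=k$ the nonzero element $g_k'ag_k$ equals $\lambda u$, where $\lambda\ne0$ and $u$ is the matrix unit of $B_k$ with $u^*u=g_k$, $uu^*=g'_k$; and $u\in A_k$ because $g_k,g_k'\in A_k$ by (N2). For $j\ge k$ we have $g_j\le g_k$ and $g'_j\le g'_k$, so
\[
g'_j\,(ug_ju^*)\,u=g'_jug_j=\lambda^{-1}g'_jag_j\ne0 .
\]
Two diagonal units of $B_j$ with nonzero product are equal, so $g'_j=ug_ju^*=d_j(u\cdot\xi)$ by Lemma~\ref{lem:perm}. This holds for all $j\ge k$, and Lemma~\ref{lem:characters} gives $\eta=u\cdot\xi$.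
\end{proof}

The chains that occur in this paper are direct sums of poset automorphisms, as in the two-step map of Section~\ref{sec:toy}. For Theorem~\ref{thm:many}(b) we allow the poset to grow.

\begin{definition}\label{def:chain}
Let $\Gamma$ be a poset that is the union of finite connected subposets $\Gamma^{(1)}\subseteq\Gamma^{(2)}\subseteq\cdots$, with the induced order. A \emph{classical chain over $\Gamma$} consists of the algebras $B_k=M_{\Gamma^{(k)}}\otimes M_{S_k}$ and $A_k=A(\Gamma^{(k)})\otimes M_{S_k}$, where $S_1,\Omega_1,\Omega_2,\dots$ are nonempty finite sets and $S_{k+1}=S_k\times\Omega_k$, with matrix units $e_{xx'}\otimes E_{aa'}$ and inclusions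
\begin{equation}\label{eq:chain}
e_{xx'}\otimes E_{aa'}\longmapsto\sum_{\omega\in\Omega_k}e_{\sigma_\omega x,\sigma_\omega x'}\otimes E_{(a,\omega),(a',\omega)},
\end{equation}
where each $\sigma_\omega$ is an automorphism of $\Gamma$ with $\sigma_\omega(\Gamma^{(j)})=\Gamma^{(j)}$ for all $j$.
\end{definition}

Each summand of \eqref{eq:chain} is an injective $*$-homomorphism and the summands have mutually orthogonal ranges, so \eqref{eq:chain} is an injective $*$-homomorphism.

\begin{proposition}\label{prop:chain}
A classical chain over $\Gamma$ is a presentation of $\mathcal A=\overline{\bigcup_kA_k}$ with a nested system of matrix units. If $C$ is the corresponding standard diagonal, then every component poset of $(\mathcal A,C)$ is isomorphic to $\Gamma$.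
\end{proposition}

\begin{proof}
Condition (N1) is read off from \eqref{eq:chain}, (N2) holds by the definition of $A_k$, and $A_k\subseteq A_{k+1}$ because the $\sigma_\omega$ preserve the order. Since $\Gamma^{(k)}$ is connected, $A_k$ generates $B_k$, so $\mathcal A$ generates $\mathcal B$.

\emph{The preorder in coordinates.} The diagonal units of $B_{k+1}$ below $e_{xx}\otimes E_{aa}$ are the $e_{\sigma_\omega x,\sigma_\omega x}\otimes E_{(a,\omega),(a,\omega)}$. So by Lemma~\ref{lem:characters} a character $\xi$ is given, from some level on, by $d_k(\xi)=e_{x_kx_k}\otimes E_{a_ka_k}$ with $a_{k+1}=(a_k,\omega_k)$ and $x_{k+1}=\sigma_{\omega_k}x_k$; we write $x_k(\xi)$, $a_k(\xi)$, $\omega_k(\xi)$. Any choice of $(x_k,a_k)\in\Gamma^{(k)}\times S_k$ at one level $k$ and of $\omega_j\in\Omega_j$ for $j\ge k$ comes from exactly one character. Let $u=e_{x'x}\otimes E_{a'a}\in B_k$ with $(x,a)=(x_k(\xi),a_k(\xi))$. Iterating \eqref{eq:chain}, for $j\geq k$ we have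
\[
u=\sum_{\vec\omega\in\Omega_k\times\dots\times\Omega_{j-1}}e_{\sigma_{\vec\omega}x',\sigma_{\vec\omega}x}\otimes E_{(a',\vec\omega),(a,\vec\omega)},\qquad\sigma_{\vec\omega}=\sigma_{\omega_{j-1}}\cdots\sigma_{\omega_k},
\]
and $d_j(u\cdot\xi)=ud_j(\xi)u^*$ shows that $u\cdot\xi$ is the character with data $(x',a')$ at level $k$ and $\omega_j(u\cdot\xi)=\omega_j(\xi)$ for $j\ge k$. As $u\in A_k$ if and only if $x'\le x$, Lemma~\ref{lem:units} says
\begin{equation}\label{eq:tail}
\eta\preceq\xi\iff\text{for some }k:\ x_k(\eta)\le x_k(\xi)\text{ and }\omega_j(\eta)=\omega_j(\xi)\text{ for all }j\ge k .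
\end{equation}

\emph{Components.} Fix $\xi$, with data defined from level $k_0$ on, and let $T$ be the set of characters $\eta$ with $\omega_j(\eta)=\omega_j(\xi)$ for all large $j$. By \eqref{eq:tail} the component of $\xi$ is contained in $T$. Conversely let $\eta\in T$, with agreement from level $k$ on. Join $x_k(\eta)$ to $x_k(\xi)$ in the connected poset $\Gamma^{(k)}$ by a path of consecutively comparable elements. For each intermediate element take a character with this element as $x_k$, any $a_k$, and $\omega_j=\omega_j(\xi)$ for $j\ge k$. By \eqref{eq:tail} consecutive characters are comparable for $\preceq$ (if the path has one element, then $\eta\preceq\xi$ directly), so $\eta$ lies in the component of $\xi$. Thus the component is $T$.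

\emph{The isomorphism.} The label $x_k(\eta)$ keeps moving with $k$, but on $T$ all labels are eventually moved by the same automorphisms, which we undo. Let $\tau_k=\sigma_{\omega_{k-1}(\xi)}\cdots\sigma_{\omega_{k_0}(\xi)}$ for $k\geq k_0$, with $\tau_{k_0}$ the identity. For $\eta\in T$ we have $x_{k+1}(\eta)=\sigma_{\omega_k(\xi)}x_k(\eta)$ for large $k$, so $\lambda(\eta)=\tau_k^{-1}x_k(\eta)\in\Gamma$ does not depend on $k$ for large $k$. Let $\eta,\eta'\in T$. If $\eta\preceq\eta'$, the inequality in \eqref{eq:tail} persists at all later levels, so $\lambda(\eta)\le\lambda(\eta')$. If $\lambda(\eta)\le\lambda(\eta')$, then $x_k(\eta)\le x_k(\eta')$ for large $k$ and \eqref{eq:tail} gives $\eta\preceq\eta'$. So $\lambda$ induces an order isomorphism of $T/{\approx}$ onto $\lambda(T)$. Finally, let $y\in\Gamma$, say $y\in\Gamma^{(k)}$ with $k\ge k_0$. Then $\tau_ky\in\Gamma^{(k)}$; here we use that the automorphisms from earlier levels preserve $\Gamma^{(k)}$. The character $\eta$ with $x_k(\eta)=\tau_ky$, any $a_k$, and $\omega_j(\eta)=\omega_j(\xi)$ for $j\ge k$ has $\lambda(\eta)=y$.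
\end{proof}

\begin{example}\label{ex:tensor}
Let $\Gamma^{(k)}=\Gamma$ be finite, $S_1$ a point, $\Omega_k=\{0,1\}$ and all $\sigma_\omega$ the identity. Then $\widehat C=\Gamma\times\{0,1\}^{\mathbb N}$, and \eqref{eq:tail} says that $(x,\omega)\preceq(x',\omega')$ if and only if $x\le x'$ and the sequences $\omega,\omega'$ eventually agree. There is one component for each class of eventually equal sequences, and $\lambda(x,\omega)=x$.
\end{example}

\section{Embeddings given by families of projections}\label{sec:maps}

An injective order-preserving map $\sigma:\Gamma\to\Gamma'$ gives the embedding $e_{xx'}\mapsto e_{\sigma x,\sigma x'}$ of $A(\Gamma)$ into $A(\Gamma')$. To include maps such as \eqref{eq:toy}, we replace the truth value of the statement ``$\sigma x=y$'' by a projection.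

\begin{definition}\label{def:pvm}
Let $\Gamma,\Gamma'$ be finite posets and $K$ a nonzero finite-dimensional Hilbert space. A \emph{projection-valued map} $\alpha:\Gamma\to\Gamma'$ \emph{on $K$} is a family of projections $\alpha(x)_y\in M(K)$, $x\in\Gamma$, $y\in\Gamma'$, such that
\begin{itemize}
\item[(M1)] $\sum_y\alpha(x)_y=1$ for all $x$;
\item[(M2)] $\alpha(x)_y\,\alpha(x')_y=0$ whenever $x\ne x'$;
\item[(M3)] if $x\le x'$ and $\alpha(x)_y\,\alpha(x')_{y'}\ne0$, then $y\le y'$.
\end{itemize}
It is \emph{classical} if there are an orthonormal basis $\Omega$ of $K$ and maps $\sigma_\omega:\Gamma\to\Gamma'$, $\omega\in\Omega$, such that $\alpha(x)_y$ is the projection onto $\operatorname{span}\{\omega:\sigma_\omega x=y\}$.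
\end{definition}

For $K=\mathbb C$ the three conditions say that $\alpha$ is a map, that it is injective, and that it preserves the order. Projections with sum $1$ are mutually orthogonal, so (M1) implies $\alpha(x)_y\alpha(x)_{y'}=0$ for $y\ne y'$; thus (M3) is automatic for $x=x'$ and needs to be checked only for $x<x'$. No condition relates $\alpha(x)_y$ and $\alpha(x')_{y'}$ when $x,x'$ are incomparable and $y\neq y'$.

For every finite-dimensional $N$ define $\varphi_\alpha:M_\Gamma\otimes M(N)\to M_{\Gamma'}\otimes M(N\otimes K)$ by
\begin{equation}\label{eq:phi}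
\varphi_\alpha(e_{xx'}\otimes T)=\sum_{y,y'}e_{yy'}\otimes T\otimes\alpha(x)_y\,\alpha(x')_{y'} .
\end{equation}

\begin{lemma}\label{lem:phi}
Let $\alpha:\Gamma\to\Gamma'$ on $K$ and $\beta:\Gamma'\to\Gamma''$ on $K'$ be projection-valued maps.
\begin{itemize}
\item[(a)] $\varphi_\alpha$ is an injective $*$-homomorphism, unital if and only if $|\Gamma|=|\Gamma'|$, and it maps $A(\Gamma)\otimes M(N)$ into $A(\Gamma')\otimes M(N\otimes K)$.
\item[(b)] The family $(\beta\circ\alpha)(x)_z=\sum_y\alpha(x)_y\otimes\beta(y)_z$ is a projection-valued map $\Gamma\to\Gamma''$ on $K\otimes K'$, and $\varphi_\beta\varphi_\alpha=\varphi_{\beta\circ\alpha}$.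
\item[(c)] If $\alpha$ is classical, then $\varphi_\alpha(e_{xx'}\otimes T)=\sum_{\omega\in\Omega}e_{\sigma_\omega x,\sigma_\omega x'}\otimes T\otimes E_{\omega\omega}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $W=\sum_{x,y}e_{yx}\otimes1\otimes\alpha(x)_y$, an operator from $\mathbb C^\Gamma\otimes N\otimes K$ to $\mathbb C^{\Gamma'}\otimes N\otimes K$, where $e_{yx}$ sends the basis vector $x$ to the basis vector $y$. By (M2) and (M1),
\[
W^*W=\sum_{x,x'}e_{xx'}\otimes1\otimes\sum_y\alpha(x)_y\alpha(x')_y=\sum_xe_{xx}\otimes1\otimes1=1,
\]
so $W$ is an isometry, and multiplying out gives $\varphi_\alpha(S)=W(S\otimes1_K)W^*$. Such a map is an injective $*$-homomorphism, and it is unital exactly when $W$ is onto, that is, when the dimensions agree. If $x\le x'$, only pairs $y\le y'$ contribute to \eqref{eq:phi}, by (M3).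

(b) For fixed $x,z$ the summands $\alpha(x)_y\otimes\beta(y)_z$ are mutually orthogonal projections, so $(\beta\circ\alpha)(x)_z$ is a projection, and summing over $z$ gives $\sum_y\alpha(x)_y\otimes1=1$. Next,
\begin{equation}\label{eq:product}
(\beta\circ\alpha)(x)_z\,(\beta\circ\alpha)(x')_{z'}=\sum_{y,y'}\alpha(x)_y\alpha(x')_{y'}\otimes\beta(y)_z\beta(y')_{z'} .
\end{equation}
If $x\ne x'$ and $z=z'$, the terms with $y=y'$ vanish by (M2) for $\alpha$ and the others by (M2) for $\beta$. If $x\le x'$ and \eqref{eq:product} is nonzero, some term is nonzero, which gives $y\le y'$ and then $z\le z'$. Finally, applying \eqref{eq:phi} twice shows that the block of $\varphi_\beta\varphi_\alpha(e_{xx'}\otimes T)$ at $e_{zz'}$ is $T$ tensored with the right side of \eqref{eq:product}.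

(c) Here $\alpha(x)_y\alpha(x')_{y'}$ is the sum of the $E_{\omega\omega}$ with $\sigma_\omega x=y$ and $\sigma_\omega x'=y'$.
\end{proof}

By (c), a chain whose inclusions come from classical maps, with $\sigma_\omega$ as in Definition~\ref{def:chain}, is a classical chain: take for $S_1$ any orthonormal basis of the first multiplicity space and for $S_{k+1}$ the product basis $S_k\times\Omega_k$.

\section{Two posets separated by a parity}\label{sec:posets}

We look for posets that are not isomorphic although there are projection-valued maps between them in both directions. The idea is to encode a system of linear equations over $\mathbb Z_2$ in a poset in such a way that an isomorphism between the posets for two right-hand sides amounts to a solution of the system whose right-hand side is the difference. We then use a system that has no solution in $\mathbb Z_2$ but has a solution by operators.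

Let $V$ be the set of the nine cells of a $3\times3$ grid and $L$ the set of its six \emph{lines}, the three rows and the three columns. Put $b_\ell=1$ if $\ell$ is the third column and $b_\ell=0$ for the other lines. The system
\begin{equation}\label{eq:system}
\sum_{v\in\ell}c(v)=b_\ell\qquad(\ell\in L)
\end{equation}
has no solution $c:V\to\mathbb Z_2$: every cell lies on two lines, so the sum of the six left sides is $0$, while $\sum_\ell b_\ell=1$.

For $p\in\mathbb Z_2$ let $G_p$ be the poset whose elements are
\begin{itemize}
\item the $18$ \emph{sources} $(v,s)$ with $v\in V$, $s\in\mathbb Z_2$, and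
\item the $24$ \emph{targets} $(\ell,f)$ with $\ell\in L$ and $f:\ell\to\mathbb Z_2$ such that $\sum_{v\in\ell}f(v)=p\,b_\ell$,
\end{itemize}
and whose strict relations are exactly $(v,s)<(\ell,f)$ for $v\in\ell$ and $f(v)=s$. A source is a value for one unknown, a target is a solution of one equation, and the order is extension. So $G_0$ and $G_1$ both have $42$ elements and differ only in the four targets over the third column. Figure~\ref{fig:line} shows the part that belongs to one line.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\node (u0) at (0,0) {$(v_1,0)$};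
\node (u1) at (1.3,0) {$(v_1,1)$};
\node (v0) at (3.2,0) {$(v_2,0)$};
\node (v1) at (4.5,0) {$(v_2,1)$};
\node (w0) at (6.4,0) {$(v_3,0)$};
\node (w1) at (7.7,0) {$(v_3,1)$};
\node (a) at (0.85,2) {$000$};
\node (b) at (2.85,2) {$011$};
\node (c) at (4.85,2) {$101$};
\node (d) at (6.85,2) {$110$};
\draw (a)--(u0) (a)--(v0) (a)--(w0);
\draw (b)--(u0) (b)--(v1) (b)--(w1);
\draw (c)--(u1) (c)--(v0) (c)--(w1);
\draw (d)--(u1) (d)--(v1) (d)--(w0);
\end{tikzpicture}
\caption{The part of the poset $G_0$ over one line $\ell=\{v_1,v_2,v_3\}$ of the grid. Below are the six sources $(v,s)$; above are the four targets, labeled by the values $f(v_1)f(v_2)f(v_3)$ with even sum; a target lies above the three sources that it extends. Exchanging the labels $(v_1,0)$ and $(v_1,1)$ gives the picture for odd sum, so $G_0$ and $G_1$ look the same over any single line.}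
\label{fig:line}
\end{figure}

For $c:V\to\mathbb Z_2$ put $(v,s)+c=(v,s+c(v))$ and $(\ell,f)+c=(\ell,f+c|_\ell)$. Call $c$ \emph{even} if $\sum_{v\in\ell}c(v)=0$ for all $\ell$. If $c$ is even, then $x\mapsto x+c$ maps targets of $G_p$ to targets of $G_p$, preserves the condition $f(v)=s$, and is its own inverse; so it is an automorphism of $G_p$. A solution $c$ of \eqref{eq:system} would in the same way give an isomorphism $G_0\to G_1$. The next lemma shows that there is no isomorphism of any other kind either.

\begin{lemma}\label{lem:posets}
The posets $G_0$ and $G_1$ are connected, and they are not isomorphic.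
\end{lemma}

\begin{proof}
\emph{Connectedness.} If $(\ell,f)\ne(\ell,f')$ are targets over the same line, then $f+f'$ is a nonzero function on three cells with even sum, so it vanishes at exactly one cell $v$, and $(v,f(v))$ lies below both targets. Every source $(v,s)$ lies below some target over each of the two lines through $v$. Hence all elements over one line are connected to each other, and a row and a column are connected through the sources at their common cell.

\emph{An isomorphism permutes the cells.} Let $h:G_p\to G_{p'}$ be an order isomorphism. The sources are the minimal elements, so $h$ maps sources to sources and targets to targets. Call two distinct sources \emph{adjacent} if they lie below a common target; $h$ preserves adjacency. The sources $(v,s)$ and $(v',s')$ are adjacent if and only if $v\ne v'$ lie on a common line, because values prescribed at two cells of a line extend to a function with the required sum. So the set of sources adjacent to $(v,s)$ is $R(v)\times\mathbb Z_2$, where $R(v)$ is the set of cells other than $v$ that are collinear with $v$. We have $R(v)\ne R(v')$ for $v\ne v'$. Indeed, if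 $v,v'$ are collinear, then $v'\in R(v)\setminus R(v')$. If $v=(i,j)$ and $v'=(i',j')$ with $i\ne i'$, $j\ne j'$, and $j''$ is the third column index, then $(i,j'')\in R(v)\setminus R(v')$. Thus two sources have the same adjacent sources if and only if they belong to the same cell, and $h$ maps each pair $\{(v,0),(v,1)\}$ onto such a pair: $h(v,s)=(\pi(v),s+c(v))$ for a bijection $\pi$ of $V$ and a function $c:V\to\mathbb Z_2$.

\emph{Parity.} The sources below $(\ell,f)$ are the $(v,f(v))$, $v\in\ell$. So the sources below the target $h(\ell,f)$ are the $(\pi(v),f(v)+c(v))$, $v\in\ell$. It follows that $\pi(\ell)$ is a line and $h(\ell,f)=(\pi(\ell),f')$ with $f'(\pi(v))=f(v)+c(v)$. Summing over $v\in\ell$ gives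
\[
p'\,b_{\pi(\ell)}=p\,b_\ell+\sum_{v\in\ell}c(v)\qquad(\ell\in L).
\]
The map $\ell\mapsto\pi(\ell)$ is injective, hence a bijection of $L$. Summing over $\ell$, each $c(v)$ appears twice and $\sum_\ell b_\ell=1$, so $p'=p$.
\end{proof}

\section{The magic square}\label{sec:magic}

Written multiplicatively, \eqref{eq:system} asks for signs $O_v=(-1)^{c(v)}$ with $\prod_{v\in\ell}O_v=(-1)^{b_\ell}$. The Mermin--Peres magic square solves this system with self-adjoint unitaries on $\mathbb C^4=\mathbb C^2\otimes\mathbb C^2$ in place of signs:
\[
(O_v)_{v\in V}=\begin{pmatrix}X\otimes1&1\otimes X&X\otimes X\\1\otimes Z&Z\otimes1&Z\otimes Z\\X\otimes Z&Z\otimes X&Y\otimes Y\end{pmatrix}.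
\]

\begin{lemma}\label{lem:square}
The $O_v$ are self-adjoint unitaries, any two of them commute or anticommute, those on a common line commute, and $\prod_{v\in\ell}O_v=(-1)^{b_\ell}$ for every line $\ell$.
\end{lemma}

\begin{proof}
The first two properties pass from $1,X,Y,Z$ to elementary tensors. In the first two rows and the first two columns the third entry is the product of the other two, which commute, so the product along the line is $1$. From $ZX=iY$ and $XZ=-iY$ we get $ZXY=i$ and $XZY=-i$. The product along the third row is $XZY\otimes ZXY=(-i)(i)=1$, and along the third column it is $XZY\otimes XZY=(-i)^2=-1$. Finally, if $O,O',O''$ are self-adjoint unitaries with $OO'O''=\pm1$, then $OO'=\pm O''$ is self-adjoint, so $O$ and $O'$ commute, and $O''=\pm OO'$ commutes with both.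
\end{proof}

For $r\in\mathbb Z_2$ and $\kappa:\ell\to\mathbb Z_2$ put
\[
P_v(r)=\tfrac12\big(1+(-1)^rO_v\big),\qquad P_\ell(\kappa)=\prod_{v\in\ell}P_v(\kappa(v)).
\]
Since the $O_v$ commute along $\ell$, the $P_\ell(\kappa)$ are their joint spectral projections: they are mutually orthogonal, they sum to $\prod_{v\in\ell}(P_v(0)+P_v(1))=1$, and $O_v=(-1)^{\kappa(v)}$ on the range of $P_\ell(\kappa)$. Comparing with the product along $\ell$ gives
\begin{equation}\label{eq:vanish}
P_\ell(\kappa)=0\quad\text{unless}\quad\sum_{v\in\ell}\kappa(v)=b_\ell .
\end{equation}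
We now shift by the operator solution, as in \eqref{eq:toy}. For $p\in\mathbb Z_2$ define projections $\mu_p(x)_y$ on $\mathbb C^4$, for $x\in G_p$ and $y\in G_{p+1}$, by
\[
\mu_p(v,s)_{(v,t)}=P_v(s+t),\qquad\mu_p(\ell,f)_{(\ell,g)}=P_\ell(f+g),
\]
and $\mu_p(x)_y=0$ if $x$ and $y$ do not belong to the same cell or the same line.

\begin{lemma}\label{lem:mu}
The family $\mu_p$ is a projection-valued map $G_p\to G_{p+1}$ on $\mathbb C^4$.
\end{lemma}

\begin{proof}
(M1) For a source the sum is $P_v(0)+P_v(1)=1$. For a target $(\ell,f)$ of $G_p$, as $(\ell,g)$ runs over the targets of $G_{p+1}$ over $\ell$, the function $f+g$ runs over all $\kappa$ with $\sum_{v\in\ell}\kappa(v)=pb_\ell+(p+1)b_\ell=b_\ell$, and by \eqref{eq:vanish} the corresponding $P_\ell(\kappa)$ sum to $1$. This is where the parity changes: with the targets of $G_p$ in place of those of $G_{p+1}$, all projections over the third column would vanish.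

(M2) Let $x\ne x'$. A product $\mu_p(x)_y\mu_p(x')_y$ can be nonzero only if $x,x'$ belong to the cell or line of $y$, and then it is $P_v(s+t)P_v(s'+t)$ with $s\ne s'$ or $P_\ell(f+g)P_\ell(f'+g)$ with $f\ne f'$, which is $0$.

(M3) Let $(v,s)<(\ell,f)$, so $v\in\ell$ and $f(v)=s$, and suppose $P_v(s+t)P_\ell(f+g)\ne0$. As $P_\ell(f+g)\le P_v(f(v)+g(v))$, we get $s+t=f(v)+g(v)$, so $t=g(v)$ and $(v,t)<(\ell,g)$.
\end{proof}

Only commutation along lines was used. Commutation of all $O_v$ is impossible, since a joint eigenvector would solve \eqref{eq:system}; it is restored after two steps.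

\begin{lemma}\label{lem:gamma}
There are an orthonormal basis $\Omega$ of $\mathbb C^4\otimes\mathbb C^4$ and even functions $c_\omega:V\to\mathbb Z_2$, $\omega\in\Omega$, such that for both $p\in\mathbb Z_2$ the map $\gamma_p=\mu_{p+1}\circ\mu_p:G_p\to G_p$ is classical with $\sigma_\omega x=x+c_\omega$; that is, $\gamma_p(x)_z$ is the projection onto $\operatorname{span}\{\omega\in\Omega:x+c_\omega=z\}$.
\end{lemma}

\begin{proof}
If $O_vO_{v'}=\pm O_{v'}O_v$, then $\tilde O_v=O_v\otimes O_v$ and $\tilde O_{v'}$ commute, since the sign appears twice. Let $\Omega$ be an orthonormal basis of joint eigenvectors of the nine operators $\tilde O_v$, and define $c_\omega$ by $\tilde O_v\omega=(-1)^{c_\omega(v)}\omega$. Since $\prod_{v\in\ell}\tilde O_v=(-1)^{b_\ell}(-1)^{b_\ell}=1$, each $c_\omega$ is even.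

The projection $\gamma_p(x)_z$ vanishes unless $x$ and $z$ belong to the same cell or line. For sources, \eqref{eq:double} shows that $\gamma_p(v,s)_{(v,t)}=\sum_rP_v(s+r)\otimes P_v(r+t)$ is the projection onto the eigenspace of $\tilde O_v$ for $(-1)^{s+t}$, which is spanned by the $\omega$ with $c_\omega(v)=s+t$, that is, with $(v,s)+c_\omega=(v,t)$. For targets, the substitution $\kappa=f+g$ from the proof of (M1) gives
\[
\gamma_p(\ell,f)_{(\ell,h)}=\sum_gP_\ell(f+g)\otimes P_\ell(g+h)=\sum_{\kappa+\kappa'=f+h}P_\ell(\kappa)\otimes P_\ell(\kappa'),
\]
where the last sum may be taken over all pairs $\kappa,\kappa':\ell\to\mathbb Z_2$ with $\kappa+\kappa'=f+h$, because the additional terms vanish by \eqref{eq:vanish}. The projections $P_\ell(\kappa)\otimes P_\ell(\kappa')$, over all pairs, sum to $1$, and $\tilde O_v=(-1)^{\kappa(v)+\kappa'(v)}$ on their ranges for $v\in\ell$. So the sum is the projection onto the subspace where $\tilde O_v=(-1)^{f(v)+h(v)}$ for all $v\in\ell$, which is spanned by the $\omega$ with $c_\omega|_\ell=f+h$, that is, with $(\ell,f)+c_\omega=(\ell,h)$.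
\end{proof}

\begin{remark}\label{rem:basis}
The basis $\Omega$ is explicit. In $(\mathbb C^2)^{\otimes4}$ the operators $\tilde O_{(1,1)},\tilde O_{(2,2)}$ act as $X\otimes X,Z\otimes Z$ on the first and third factor, and $\tilde O_{(1,2)},\tilde O_{(2,1)}$ act in the same way on the second and fourth. So up to scalars $\Omega$ consists of the $16$ products of two vectors \eqref{eq:bell}, and each pattern of values on the upper left $2\times2$ block occurs for exactly one $c_\omega$. An even function is determined by its values on this block, so $\gamma_p$ is the direct sum of all shifts by even functions, each taken once.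
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $p_k=0$ for odd $k$ and $p_k=1$ for even $k$, and put
\[
B_k=M_{G_{p_k}}\otimes M_4^{\otimes(k-1)},\qquad A_k=A(G_{p_k})\otimes M_4^{\otimes(k-1)} .
\]
We regard $B_k$ as a subalgebra of $B_{k+1}$ by means of $\varphi_{\mu_{p_k}}$. By Lemmas~\ref{lem:phi}(a) and~\ref{lem:mu} these inclusions are unital, because $|G_0|=|G_1|=42$, and $A_k\subseteq A_{k+1}$. Let $\mathcal B=\overline{\bigcup_kB_k}$ and $\mathcal A=\overline{\bigcup_kA_k}$. Since $B_k\cong M_{42\cdot4^{k-1}}$, the algebra $\mathcal B$ is UHF of type $42\cdot4^\infty$.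

By Lemmas~\ref{lem:phi}(b),(c) and~\ref{lem:gamma}, the inclusion $B_k\subseteq B_{k+2}$ is
\[
e_{xx'}\otimes T\longmapsto\sum_{\omega\in\Omega}e_{x+c_\omega,\,x'+c_\omega}\otimes T\otimes E_{\omega\omega},
\]
and the shifts $x\mapsto x+c_\omega$ are automorphisms of the connected poset $G_{p_k}$. Write $B_{2m+1}=M_{G_0}\otimes M(\mathbb C^4\otimes\mathbb C^4)^{\otimes m}$ and use the product basis $\Omega^m$. Then the odd terms form a classical chain over $G_0$, with all $\Gamma^{(j)}$ equal to $G_0$. By Proposition~\ref{prop:chain} they give a standard diagonal $C_{\mathrm{odd}}$ of $\overline{\bigcup_mA_{2m+1}}=\mathcal A$, all of whose component posets are isomorphic to $G_0$. Now group the same tensor factors differently: write $B_{2m}=M_{G_1}\otimes M_4\otimes M(\mathbb C^4\otimes\mathbb C^4)^{\otimes(m-1)}$ and use the basis $\{1,2,3,4\}\times\Omega^{m-1}$. The even terms form a classical chain over $G_1$ and give a standard diagonal $C_{\mathrm{even}}$ of $\overline{\bigcup_mA_{2m}}=\mathcal A$, all of whose component posets are isomorphic to $G_1$.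

So $\mathcal A$ is a regular limit algebra with enveloping algebra $\mathcal B$, and $\mathcal A\ne\mathcal B$ by Proposition~\ref{prop:invariance}(b). If a star-extendible automorphism mapped $C_{\mathrm{odd}}$ onto $C_{\mathrm{even}}$, Proposition~\ref{prop:invariance}(a) would give $G_0\cong G_1$, contrary to Lemma~\ref{lem:posets}. \qed

\begin{remark}\label{rem:irregular}
The single step $B_1\subseteq B_2$ is irregular for the reason found in Section~\ref{sec:toy}: for the cells $v=(1,1)$ and $v'=(2,2)$ we have $O_v=X\otimes1$ and $O_{v'}=Z\otimes1$, so the block $P_v(0)P_{v'}(0)$ of the image of $e_{(v,0),(v',0)}$ has norm $1/\sqrt2$ and is not a partial isometry.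
\end{remark}

\section{Many diagonals: proof of Theorem~\ref{thm:many}}\label{sec:many}

To obtain many diagonals in one algebra we run several copies of the construction side by side. Each step of the chain is $\gamma_0=\mu_1\circ\mu_0$ in every copy, and in each copy separately we may choose to stop halfway, at $G_1$, or not to move, staying at $G_0$. The copies have to be joined to a connected poset from which each copy and its position can be read off; a disjoint union is not connected and its pieces can be permuted. Stacking the copies on top of each other solves both problems.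

\subsection*{Ordinal sums}
Let $n\in\{1,2,\dots\}\cup\{\infty\}$. For $\varepsilon=(\varepsilon_i)\in\mathbb Z_2^n$ (an infinite sequence if $n=\infty$), let $\Gamma_\varepsilon$ be the poset with elements $(i,x)$, $x\in G_{\varepsilon_i}$, where $(i,x)\le(i',x')$ if $i<i'$, or $i=i'$ and $x\le x'$. The elements with first coordinate $i$ form the $i$th \emph{block}, and $\Gamma_\varepsilon[m]$ denotes the union of the first $m$ blocks. It is connected: the first block is connected, and every element of a later block lies above all elements of the first.

\begin{lemma}\label{lem:ordinal}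
If $\Gamma_\varepsilon\cong\Gamma_{\varepsilon'}$ with $\varepsilon,\varepsilon'\in\mathbb Z_2^n$, then $\varepsilon=\varepsilon'$.
\end{lemma}

\begin{proof}
The minimal elements of $\Gamma_\varepsilon$ are the sources of the first block. After they are removed, the minimal elements are the targets of the first block; after these are removed, the sources of the second block; and so on. An isomorphism preserves these layers, so it maps the $i$th block onto the $i$th block and gives $G_{\varepsilon_i}\cong G_{\varepsilon'_i}$ for all $i$. Lemma~\ref{lem:posets} finishes the proof.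
\end{proof}

\begin{lemma}\label{lem:block}
Let $m\le m'$ be finite with $m'\le n$, and let $\alpha^i:G_{\varepsilon_i}\to G_{\varepsilon'_i}$, $i\le m$, be projection-valued maps on one space $K$. Put $\alpha(i,x)_{(i,y)}=\alpha^i(x)_y$ and $\alpha(i,x)_{(i',y)}=0$ for $i'\ne i$. Then $\alpha$ is a projection-valued map $\Gamma_\varepsilon[m]\to\Gamma_{\varepsilon'}[m']$ on $K$. If $\beta$ arises in the same way from maps $\beta^i$, then $\beta\circ\alpha$ arises from the maps $\beta^i\circ\alpha^i$, $i\le m$.
\end{lemma}

\begin{proof}
Condition (M1), and (M2), (M3) for two elements of one block, are those of $\alpha^i$. For elements of blocks $i\ne i'$, one of the factors in (M2) is zero; and if $i<i'$, a nonzero product in (M3) involves elements $(i,y)$ and $(i',y')$, for which $(i,y)<(i',y')$ holds by definition. In the sum that defines $(\beta\circ\alpha)(i,x)_{(i',z)}$ only intermediate elements of block $i$ contribute, so it is zero for $i'\ne i$ and equals $(\beta^i\circ\alpha^i)(x)_z$ for $i'=i$.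
\end{proof}

We say that $\alpha$ \emph{acts in block $i$ by} $\alpha^i$. A projection-valued map on a tensor factor of $K$ is regarded as one on $K$ by tensoring with the identity, and tensor products that differ in the order of the factors are identified.

\subsection*{The algebra}
Put $n_k=n$ if $n<\infty$ and $n_k=k$ if $n=\infty$; in the second case one block is added at each level, so that all levels are finite. Let $\Gamma^{(k)}_\varepsilon=\Gamma_\varepsilon[n_k]$, and let $\mathbf 0$ be the zero sequence. Take copies $K_{k,i}$ and $K'_{k,i}$ of $\mathbb C^4$ for $k\ge1$, $i\le n_k$, and put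
\[
H_k=\bigotimes_{i\le n_k}\big(K_{k,i}\otimes K'_{k,i}\big),\qquad N_k=H_1\otimes\dots\otimes H_{k-1},\qquad N_1=\mathbb C,
\]
\[
B_k=M_{\Gamma^{(k)}_{\mathbf 0}}\otimes M(N_k),\qquad A_k=A(\Gamma^{(k)}_{\mathbf 0})\otimes M(N_k).
\]
Let $\rho_k:\Gamma^{(k)}_{\mathbf 0}\to\Gamma^{(k+1)}_{\mathbf 0}$ be the map on $H_k$ that acts in block $i$ by $\gamma_0$ on $K_{k,i}\otimes K'_{k,i}$. We include $B_k$ in $B_{k+1}$ by $\varphi_{\rho_k}$, so that $A_k\subseteq A_{k+1}$, and put $\mathcal B=\overline{\bigcup_kB_k}$, $\mathcal A=\overline{\bigcup_kA_k}$. The algebra $\mathcal B$ is simple: a closed ideal $I$ is the closure of $\bigcup_k(I\cap B_k)$, so if $I\neq0$ then $I\cap B_k\ne0$, hence $I\supseteq B_k$, for all large $k$. If $n<\infty$, the inclusions are unital by Lemma~\ref{lem:phi}(a) and $B_k$ is a full matrix algebra of size $42n\cdot16^{n(k-1)}$, so $\mathcal B$ is UHF of type $42n\cdot2^\infty$. The definition of $\mathcal A$ does not involve $\varepsilon$.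

\subsection*{The diagonals}
Fix $\varepsilon\in\mathbb Z_2^n$. We factor each $\rho_k$ through $\Gamma^{(k)}_\varepsilon$. Write $H_k=Q_k\otimes Q'_k$, where $Q_k$ is the tensor product of the $K_{k,i}$ with $i\le n_k$ and $\varepsilon_i=1$ (an empty product is $\mathbb C$), and $Q'_k$ is the tensor product of the remaining factors, namely $K'_{k,i}$ if $\varepsilon_i=1$ and $K_{k,i}\otimes K'_{k,i}$ if $\varepsilon_i=0$. By Lemma~\ref{lem:block} we may define
\begin{itemize}
\item $\alpha_k:\Gamma^{(k)}_{\mathbf 0}\to\Gamma^{(k)}_\varepsilon$ on $Q_k$, acting in block $i$ by $\mu_0$ on $K_{k,i}$ if $\varepsilon_i=1$, and by the identity map $\iota(x)_y=\delta_{xy}1$ if $\varepsilon_i=0$;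
\item $\beta_k:\Gamma^{(k)}_\varepsilon\to\Gamma^{(k+1)}_{\mathbf 0}$ on $Q'_k$, acting in block $i$ by $\mu_1$ on $K'_{k,i}$ if $\varepsilon_i=1$, and by $\gamma_0$ on $K_{k,i}\otimes K'_{k,i}$ if $\varepsilon_i=0$.
\end{itemize}
The composition $\beta_k\circ\alpha_k$ acts in block $i$ by $\mu_1\circ\mu_0=\gamma_0$ or by $\gamma_0\circ\iota=\gamma_0$, in both cases on $K_{k,i}\otimes K'_{k,i}$. So $\beta_k\circ\alpha_k=\rho_k$. Put
\[
D_k=M_{\Gamma^{(k)}_\varepsilon}\otimes M(N_k\otimes Q_k),\qquad E_k=A(\Gamma^{(k)}_\varepsilon)\otimes M(N_k\otimes Q_k).
\]
By Lemma~\ref{lem:phi}(b) the injective maps $\varphi_{\alpha_k}:B_k\to D_k$ and $\varphi_{\beta_k}:D_k\to B_{k+1}$ compose to the inclusion $B_k\subseteq B_{k+1}$. Identifying $D_k$ with its image in $B_{k+1}$, we obtain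
\[
B_1\subseteq D_1\subseteq B_2\subseteq D_2\subseteq\cdots,\qquad A_1\subseteq E_1\subseteq A_2\subseteq E_2\subseteq\cdots,
\]
so $\mathcal B=\overline{\bigcup_kD_k}$ and $\mathcal A=\overline{\bigcup_kE_k}$.

The inclusion $D_k\subseteq D_{k+1}$ is given by $\alpha_{k+1}\circ\beta_k$ on $Q'_k\otimes Q_{k+1}$. For $i\le n_k$ it acts in block $i$ by $\mu_0\circ\mu_1=\gamma_1$ on $J_i=K'_{k,i}\otimes K_{k+1,i}$ if $\varepsilon_i=1$, and by $\iota\circ\gamma_0=\gamma_0$ on $J_i=K_{k,i}\otimes K'_{k,i}$ if $\varepsilon_i=0$. Moreover $Q'_k\otimes Q_{k+1}=J_1\otimes\dots\otimes J_{n_k}\otimes R$, where $R=K_{k+1,k+1}$ if $n=\infty$ and $\varepsilon_{k+1}=1$, and $R=\mathbb C$ otherwise; the map does not act on $R$. Let $\Omega_k$ be the basis of products $\omega=\omega_1\otimes\dots\otimes\omega_{n_k}\otimes r$, with $\omega_i\in\Omega$ in $J_i$ and $r$ in the standard basis of $R$. By Lemma~\ref{lem:gamma}, $(\alpha_{k+1}\circ\beta_k)(i,x)_{(i,z)}$ is the projection onto the span of the $\omega\in\Omega_k$ with $x+c_{\omega_i}=z$. So the map is classical with $\sigma_\omega(i,x)=(i,x+c_{\omega_i})$ for $i\le n_k$. Extended by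 the identity on the blocks $i>n_k$, $\sigma_\omega$ is an automorphism of $\Gamma_\varepsilon$ that preserves every block, hence every $\Gamma^{(j)}_\varepsilon$. With any orthonormal basis $S_1$ of $N_1\otimes Q_1$ and the product bases $S_{k+1}=S_k\times\Omega_k$ of $N_{k+1}\otimes Q_{k+1}=(N_k\otimes Q_k)\otimes(Q'_k\otimes Q_{k+1})$, the chain $(E_k\subseteq D_k)_k$ is a classical chain over $\Gamma_\varepsilon$. Proposition~\ref{prop:chain} gives a standard diagonal $C_\varepsilon$ of $\mathcal A$ all of whose component posets are isomorphic to $\Gamma_\varepsilon$.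

\begin{proof}[Proof of Theorem~\ref{thm:many}\textup{(a)} and \textup{(b)}]
The algebra $\mathcal A$ is a regular limit algebra with enveloping algebra $\mathcal B$, and $\mathcal A\ne\mathcal B$ by Proposition~\ref{prop:invariance}(b). For $\varepsilon\ne\varepsilon'$ the diagonals $C_\varepsilon$ and $C_{\varepsilon'}$ are not automorphically conjugate, by Lemma~\ref{lem:ordinal} and Proposition~\ref{prop:invariance}(a). This gives $2^n$ diagonals for finite $n$ and $2^{\aleph_0}$ for $n=\infty$. For the upper bound, a limit algebra is a separable metric space, so each of its open subsets is a union of members of a countable base. Hence it has at most $2^{\aleph_0}$ closed subsets, and in particular at most $2^{\aleph_0}$ standard diagonals.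
\end{proof}

\subsection*{Completely isometric automorphisms}
A linear map $\theta$ between subspaces of $C^*$-algebras is \emph{completely isometric} if the maps $(a_{ij})\mapsto(\theta(a_{ij}))$ on $m\times m$ matrices are isometric for all $m$. We use Hamana's theorem \cite{hamana} in the following form. Let $\mathcal A$ be a closed subalgebra of a unital $C^*$-algebra that contains the unit. There are a $C^*$-algebra $C^*_e(\mathcal A)$, the \emph{$C^*$-envelope}, and a unital completely isometric homomorphism $\iota_e:\mathcal A\to C^*_e(\mathcal A)$ whose range generates $C^*_e(\mathcal A)$, such that for every unital completely isometric homomorphism $j:\mathcal A\to\mathcal D$ whose range generates the $C^*$-algebra $\mathcal D$ there is a surjective $*$-homomorphism $\pi:\mathcal D\to C^*_e(\mathcal A)$ with $\pi\circ j=\iota_e$.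

\begin{proof}[Proof of Theorem~\ref{thm:many}\textup{(c)}]
In Theorem~\ref{thm:main} and in (a) the inclusions are unital, so $\mathcal A$ contains the unit $1_{B_1}$ of $\mathcal B$; also $\mathcal A$ generates $\mathcal B$, and $\mathcal B$ is simple by the argument above. Let $\theta$ be a completely isometric algebra automorphism of $\mathcal A$; as an automorphism of a unital algebra it is unital. Apply the universal property to the inclusion $\mathcal A\subseteq\mathcal B$ and to $\theta:\mathcal A\to\mathcal B$. This gives surjective $*$-homomorphisms $\pi_1,\pi_2:\mathcal B\to C^*_e(\mathcal A)$ with $\pi_1(a)=\iota_e(a)=\pi_2(\theta(a))$ for $a\in\mathcal A$. Both are nonzero, hence injective because $\mathcal B$ is simple. Then $\pi_2^{-1}\pi_1$ is a $*$-automorphism of $\mathcal B$ that extends $\theta$. So $\theta$ is star-extendible, and Theorem~\ref{thm:main} and part (a) apply.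
\end{proof}

\begin{thebibliography}{9}

\bibitem{failure}
\emph{The failure of approximate inner conjugacy for standard diagonals in regular limit algebras},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak demo.\allowbreak remotlog.com/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak BE7007D6B9CA295CC0E92E501EEAD99B/\allowbreak S0008439500022311a.pdf/\allowbreak the-failure-of-\allowbreak approximate-inner-\allowbreak conjugacy-for-\allowbreak standard-diagonals-\allowbreak in-regular-\allowbreak limit-algebras.pdf}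

\bibitem{hamana}
Hamana, \emph{Injective envelopes of operator systems}, Publ. RIMS \textbf{15} (1979).

\end{thebibliography}
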